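\title{Trivial maximal groups in the Stone--\v{C}ech compactification of a free semigroup}

\begin{abstract}
Let $S$ and $G$ be the free semigroup and the free group on the same set of at least two generators. We prove in ZFC that there is a nonprincipal idempotent ultrafilter $p$ on $S$ whose maximal group is $\{p\}$, both in $\beta S$ and in $\beta G$, and that there are at least $2^{\mathfrak c}$ such $p$. The ultrafilter is built by a recursion of length $\mathfrak c$ through idempotent filters. An independent family of $\mathfrak c$ markings of the alphabet makes each set decided in the recursion recognizable from the prefixes of words, and a recurrence argument keeps the filters idempotent. For one generator, and for every infinite cancellative monoid with a nontrivial central unit, no such idempotent exists.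
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a discrete semigroup and let $\beta S$ be its Stone--\v{C}ech compactification, viewed as the set of ultrafilters on $S$, the points of $S$ being the principal ultrafilters. Write $S^*=\beta S\setminus S$. The operation of $S$ extends to an associative operation on $\beta S$ such that $\rho_q\colon p\mapsto pq$ is continuous for each $q\in\beta S$ and $\lambda_s\colon p\mapsto sp$ is continuous for each $s\in S$. With $s^{-1}B=\{t\in S: st\in B\}$, this operation is given by
\begin{equation}\label{eq:product}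
B\in pq\iff\{s\in S: s^{-1}B\in q\}\in p .
\end{equation}
In words, $B\in pq$ if for $p$-most $s$ and then for $q$-most $t$ we have $st\in B$.

For an idempotent $p\in\beta S$, let $H_S(p)$, or $H(p)$, be the largest subgroup of $\beta S$ with identity $p$. It is the group of units of the monoid $p\,\beta S\,p$: it consists of those $q$ with $q=pq=qp$ for which there is $r$ with $r=pr=rp$ and $qr=rq=p$. Every subgroup of $\beta S$ lies in the group $H(p)$ attached to its identity, so these \emph{maximal groups} record all the group structure in $\beta S$. They can be very large: it is known that if $S$ is infinite and cancellative and $|S|=\kappa$, then some $H(p)$ contains a copy of the free group on $2^{2^\kappa}$ generators. This paper is about the other extreme. Can $H(p)$ be \emph{trivial}, that is, equal to $\{p\}$? Idempotents lying in $S$ itself, such as the identity of a monoid, are excluded, and so are finite cancellative semigroups, which are groups with $\beta S=S$. We ask for $p\in S^*$.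

The simplest cases are negative. In $\beta\mathbb N$ the ultrafilter $1+p$ always lies in $H(p)$ and differs from $p$, and the same obstruction appears whenever $S$ has a nontrivial central unit. A free semigroup on two or more generators has no central elements, but there too the idempotents that are easiest to find have nontrivial groups (Example~\ref{ex:minimal}). On the positive side the following is known. If $S$ and $G$ are the free semigroup and the free group on a countably infinite set, then Martin's Axiom implies that some idempotent $p\in\beta S$ has $H_S(p)=H_G(p)=\{p\}$. The ultrafilters used in that proof are essentially equivalent to ordered union ultrafilters, whose existence is independent of ZFC. One might therefore guess that trivial maximal groups also need an extra axiom. The question posed in \cite{students} is whether ZFC proves that there is an idempotent $p\in S^*$ with $H(p)=\{p\}$ when $S$ is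
\begin{enumerate}
\item[(a)] the free semigroup on two generators,
\item[(b)] the free semigroup on countably infinitely many generators,
\item[(c)] at least one infinite cancellative semigroup.
\end{enumerate}
We show that the answer is yes in all three cases. All results below are theorems of ZFC. We work with a property that uses only two of the equations describing $H(p)$.

\begin{definition}\label{def:dagger}
An idempotent $p\in\beta S$ has \emph{property $(\dagger)$ in $\beta S$} if for all $q,r\in\beta S$,
\[
q=qp\ \text{ and }\ p=qr\ \text{ imply }\ q=p .
\]
\end{definition}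

If $q\in H(p)$ has inverse $r$ in $H(p)$, then $q=qp$ and $p=qr$. So $(\dagger)$ implies $H(p)=\{p\}$.

\begin{theorem}\label{thm:countable}
Let $S$ be the free semigroup on a countably infinite set $X$. There is an idempotent $p\in S^*$ with property $(\dagger)$ such that, for every finite $E\subseteq X$, the set of words without letters in $E$ belongs to $p$. In fact there are $2^{\mathfrak c}$ such $p$.
\end{theorem}

\begin{theorem}\label{thm:free}
Let $\kappa\ge1$ be a cardinal, and let $F_\kappa$ and $G_\kappa$ be the free semigroup and the free group on $\kappa$ generators.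
\begin{enumerate}
\item[(1)] If $\kappa\ge2$, there are at least $2^{\mathfrak c}$ idempotents $p\in F_\kappa^*$ which have $(\dagger)$ in $\beta F_\kappa$ and satisfy $H_{F_\kappa}(p)=H_{G_\kappa}(p)=\{p\}$. For $\kappa\le\omega$ there are exactly $2^{\mathfrak c}$.
\item[(2)] If $\kappa=1$, no idempotent in $F_1^*$ or $G_1^*$ has a trivial maximal group.
\end{enumerate}
\end{theorem}

Part (1) with $\kappa=2$ and $\kappa=\omega$ answers (a) and (b), and it answers (c) because $F_2$ is infinite and cancellative. With $\kappa=\omega$ it gives the conclusion quoted above without Martin's Axiom. The positive answer to (c) does not extend to all infinite cancellative semigroups: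

\begin{proposition}\label{prop:central}
If $S$ is an infinite cancellative monoid with a central unit $g\ne1$ (for example, an infinite group with nontrivial center), then $H(p)\ne\{p\}$ for every idempotent $p\in S^*$.
\end{proposition}

Section~\ref{sec:negative} contains the negative results, and Section~\ref{sec:recognition} the main idea. Sections~\ref{sec:filters}--\ref{sec:recursion} prove Theorem~\ref{thm:countable}, from which Section~\ref{sec:transfer} derives Theorem~\ref{thm:free}(1).

\section{Two sources of nontrivial groups}\label{sec:negative}

We first recall the standard facts that are used throughout. A \emph{filter} on a set $S$ is a nonempty family of subsets closed under supersets and finite intersections and not containing $\emptyset$; an \emph{ultrafilter} is a filter that contains $B$ or $S\setminus B$ for every $B\subseteq S$. A family with the finite intersection property is contained in an ultrafilter. The sets $\overline B=\{x\in\beta S:B\in x\}$ are clopen and form a base of a compact Hausdorff topology on $\beta S$. Since ultrafilters are subsets of $\mathcal P(S)$, a countable $S$ has $|\beta S|\le2^{\mathfrak c}$.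 If $R$ is a subsemigroup of $S$, then \eqref{eq:product} shows that $x\mapsto\{B\subseteq R:B\in x\}$ is an isomorphism of the closed subsemigroup $\overline R$ of $\beta S$ onto $\beta R$; we identify the two, and then $H_R(p)\subseteq H_S(p)$ for each idempotent $p\in\beta R$. Finally, \emph{Ellis' theorem} states that a nonempty compact Hausdorff semigroup in which all maps $\rho_q$ are continuous has an idempotent. It applies to every nonempty closed subsemigroup of $\beta S$.

\begin{proof}[Proof of Proposition~\ref{prop:central}]
The elements $g^n$, $n\in\mathbb Z$, are central in $S$. The maps $x\mapsto g^nx$ and $x\mapsto xg^n$ are continuous on $\beta S$ and agree on the dense set $S$, so they are equal; in the same way $1x=x$. Hence $(g^np)(g^mp)=g^{n+m}pp=g^{n+m}p$, and $\{g^np:n\in\mathbb Z\}$ is a group with identity $p$. It remains to see that $gp\ne p$.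

The map $s\mapsto gs$ is a bijection of $S$, and it has no fixed point, since $gs=s=1s$ gives $g=1$ by cancellation. Choose a point $s_0$ in each orbit. If the orbit is infinite, color $g^ns_0$ by the parity of $n$. If it is a cycle of length $m\ge2$, color $g^ns_0$ by the parity of $n$ for $0\le n\le m-2$ and give $g^{m-1}s_0$ the color $2$. Then $s$ and $gs$ always have different colors, so $S=S_0\cup S_1\cup S_2$ with $gS_i\cap S_i=\emptyset$. Some $S_i$ belongs to $p$. Then $gS_i\in gp$, because $g^{-1}(gS_i)=S_i\in p$, while $gS_i\notin p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}(2)]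
Here $F_1=\mathbb N=\{1,2,\dots\}$ and $G_1=\mathbb Z$, written additively. For an idempotent $p\in\mathbb Z^*$, the preceding proof, applied to the central unit $1\ne0$, shows that $\{k+p:k\in\mathbb Z\}$ is a nontrivial group with identity $p$. If $p\in\mathbb N^*$, this group lies in $\beta\mathbb N$: the set $\{n\in\mathbb Z:k+n\in\mathbb N\}$ contains all but finitely many elements of $\mathbb N$, so it belongs to the nonprincipal ultrafilter $p$, and thus $\mathbb N\in k+p$.
\end{proof}

\begin{example}\label{ex:minimal}
Let $S$ be any free semigroup and $a$ a letter. For $x\in\beta S$ let $\pi(x)\in\mathbb Z/2$ be the parity such that $x$-most words have length of parity $\pi(x)$. By \eqref{eq:product}, $\pi(xy)=\pi(x)+\pi(y)$, so $\pi(p)=0$ and $\pi(pap)=1$ for every idempotent $p$. By Zorn's lemma and compactness, $\beta S$ has a minimal closed left ideal $\Lambda$, and $\Lambda$ contains an idempotent $p$ by Ellis' theorem. If $x\in p\,\beta S\,p\subseteq\Lambda$, then $\beta S\,x=\rho_x(\beta S)$ is a closed left ideal inside $\Lambda$, so $p=yx$ for some $y$, and $(pyp)x=pyx=p$. A monoid in which every element has a left inverse is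 a group. Hence $H(p)=p\,\beta S\,p$ contains $pap\ne p$.
\end{example}

So compactness alone does not produce the idempotents we want; they have to be constructed.

\section{Recognizing a set by a mark}\label{sec:recognition}

Let $M$ be the free monoid on a set $X$, with empty word $1$, and let $S=M\setminus\{1\}$. We regard $\beta S$ as $\overline S\subseteq\beta M$, so $\beta M=\beta S\cup\{1\}$, and we compute $s^{-1}B=\{v\in M:sv\in B\}$ in $M$. A set $C\subseteq M$ is \emph{prefix-closed} if $wv\in C$ implies $w\in C$.

Suppose that $q=qp$ and $p=qr$. The second equation says that $q$-typical words are prefixes of $p$-typical words. The first says that $q$-typical words end in $p$-typical words. To prove $q=p$ we must show that each $A\in p$ belongs to $q$. This succeeds when membership in $A$ can be read off from the two pieces of information ``prefix of a typical word'' and ``ends like a typical word''.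

\begin{example}\label{ex:ab}
Let $X=\{a,b\}$ and $W=\{(ab)^n:n\ge1\}$. This is a subsemigroup, so by Ellis' theorem some idempotent $p$ contains $W$. Let $q=qp$ and $p=qr$; we claim that $W\in q$. Think of $b$ as a marked letter. Let $C=\{1,a,ab,aba,\dots\}$ be the set of prefixes of words of $W$, and let $L$ be the set of words ending in $b$. Since $C\in qr$, for $q$-most $w$ the set $w^{-1}C$ is nonempty, and then $w\in C$; so $C\in q$. Since $w^{-1}L\supseteq L\in p$ for all $w$, we have $L\in qp=q$. Hence $W=C\cap L\in q$. In particular, in contrast with Example~\ref{ex:minimal}, every $q\in H(p)$ has even parity.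

This $p$ does not have a trivial group, since $W\cong\mathbb N$ and $(ab)p\in H_W(p)$ plays the role of $1+p$. The set $\{(ab)^{2n}:n\geq 1\}$ separates $p$ from $(ab)p$, and the mark on $b$ cannot see it. A second kind of mark repairs this particular defect: in $\{(abac)^n:n\ge1\}$, where $b$ and $c$ carry the first mark and only $c$ carries the second, the prefixes ending in the first mark have even length and those ending in the second have length divisible by $4$. Each set that $p$ contains will need a mark of its own.
\end{example}

In the example the typical word stops at a mark. In general it will run on after its last mark, along a \emph{tail} distributed according to an ultrafilter $\sigma$.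

\begin{lemma}[Recognition]\label{lem:recognition}
Let $p\in\beta S$ and $A\subseteq S$. Suppose there are a set $L\subseteq S$ with $ML\subseteq L$, a prefix-closed set $C\subseteq M$, and $\sigma\in\beta M$ such that
\begin{enumerate}
\item[(R1)] $C\in p$;
\item[(R2)] $s^{-1}A\in\sigma$ for every $s\in C\cap L$;
\item[(R3)] for every choice of sets $E_s\in\sigma$ $(s\in L)$, the set $\{sv:s\in L,\ v\in E_s\}$ belongs to $p$.
\end{enumerate}
If $q,r\in\beta S$ satisfy $q=qp$ and $p=qr$, then $A\in q$.
\end{lemma}

\begin{proof}
Since $C\in qr$, the set $\{w:w^{-1}C\in r\}$ belongs to $q$. For such $w$ some $wv$ lies in $C$, so $w\in C$. Thus $C\in q$; this is the only use of $r$. Suppose $A\notin q$. Then $C\setminus A\in q=qp$, so there is $w$ with $w^{-1}(C\setminus A)\in p$. For $s\in L$ let $E_s=(ws)^{-1}A$ if this set belongs to $\sigma$, and $E_s=M$ otherwise. By (R3) there are $s\in L$ and $v\in E_s$ with $wsv\in C\setminus A$. Now $ws\in C$ as a prefix of $wsv$, and $ws\in ML\subseteq L$. By (R2), $E_s=(ws)^{-1}A$, so $wsv\in A$, a contradiction.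
\end{proof}

Example~\ref{ex:ab} is the case $\sigma=1$, $A=W$: there $1\in E_s$ for all $s$, so (R3) follows from $L\in p$. More generally, (R3) holds if $p=x\sigma$ with $L\in x$, because the set $R$ in (R3) has $s^{-1}R\supseteq E_s\in\sigma$ for all $s\in L$.

Conditions (R1) and (R3) say only that certain sets belong to $p$. They can therefore be secured for a filter and then hold for every ultrafilter extending it. This suggests a plan: list the subsets of $S$ as $B_\alpha$, $\alpha<\mathfrak c$, and build an increasing chain of ``idempotent'' filters $\mathcal F_\alpha$ so that $\mathcal F_{\alpha+1}$ contains $A_\alpha\in\{B_\alpha,S\setminus B_\alpha\}$ together with the sets that recognize $A_\alpha$. There are three difficulties. We need $\mathfrak c$ marks on countably many letters; an independent family provides them. At stage $\alpha$ we know nothing about the size of a base of $\mathcal F_\alpha$, so there is no diagonal argument, and we need an invariant saying that $\mathcal F_\alpha$ leaves room for the unused marks; this is the notion of a system in Section~\ref{sec:marks}. And $\mathcal F_{\alpha+1}$ must be idempotent, contain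 $A_\alpha$, and still leave room; this is the content of Section~\ref{sec:step}.

\section{Products of filters and idempotent filters}\label{sec:filters}

From here through Section~\ref{sec:recursion}, $X$ is countably infinite, so $M$ is countable, and all filters are filters on $M$. ``For $\mathcal F$-most $s$'' means that the set of such $s$ belongs to $\mathcal F$. Note that $t^{-1}(s^{-1}B)=(st)^{-1}B$ and that $B\mapsto s^{-1}B$ commutes with all Boolean operations. For filters $\mathcal F,\mathcal G$ and $B\subseteq M$ put
\[
\mathcal FB=\{s\in M:s^{-1}B\in\mathcal F\},\qquad \mathcal F\mathcal G=\{B\subseteq M:\mathcal GB\in\mathcal F\}.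
\]
Thus $\mathcal FB$ is the set of words from which an $\mathcal F$-typical continuation leads into $B$, and $B\in\mathcal F\mathcal G$ means that $st\in B$ for $\mathcal F$-most $s$ and then $\mathcal G$-most $t$. For ultrafilters this is the product \eqref{eq:product} of $\beta M$. The principal ultrafilter $1$ satisfies $1B=B$. Condition (R2) reads $C\cap L\subseteq\sigma A$.

\begin{lemma}\label{lem:calculus}
Let $\mathcal F,\mathcal F',\mathcal G,\mathcal G',\mathcal H$ be filters, $x\in \beta M$, $s\in M$ and $B,B'\subseteq M$.
\begin{enumerate}
\item[(1)] $B\in\mathcal F\iff1\in\mathcal FB$, and $s^{-1}(\mathcal FB)=\mathcal F(s^{-1}B)$.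
\item[(2)] $\mathcal F(B\cap B')=\mathcal FB\cap\mathcal FB'$; $B\subseteq B'$ implies $\mathcal FB\subseteq\mathcal FB'$; $\mathcal FM=M$; $\mathcal F\emptyset=\emptyset$; and $x(M\setminus B)=M\setminus xB$.
\item[(3)] $\mathcal F\mathcal G$ is a filter, $(\mathcal F\mathcal G)B=\mathcal F(\mathcal GB)$, and $(\mathcal F\mathcal G)\mathcal H=\mathcal F(\mathcal G\mathcal H)$.
\item[(4)] If $\mathcal F\subseteq\mathcal F'$ and $\mathcal G\subseteq\mathcal G'$, then $\mathcal F\mathcal G\subseteq\mathcal F'\mathcal G'$.
\item[(5)] The map $x\mapsto xB$ from $\beta M$ to the compact metrizable space $2^M=\mathcal P(M)$ is continuous.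
\end{enumerate}
\end{lemma}

\begin{proof}
In (1), both $s^{-1}(\mathcal FB)$ and $\mathcal F(s^{-1}B)$ consist of the $t$ with $(st)^{-1}B\in\mathcal F$. Part (2) holds because $s^{-1}(\cdot)$ commutes with Boolean operations, and it implies that $\mathcal F\mathcal G$ is a filter. By (1),
\[
s\in(\mathcal F\mathcal G)B\iff\mathcal G(s^{-1}B)\in\mathcal F\iff s^{-1}(\mathcal GB)\in\mathcal F\iff s\in\mathcal F(\mathcal GB).
\]
Hence $((\mathcal F\mathcal G)\mathcal H)B=\mathcal F(\mathcal G(\mathcal HB))=(\mathcal F(\mathcal G\mathcal H))B$ for all $B$, and associativity follows from the first part of (1). For (4), if $\mathcal GB\in\mathcal F$ then $\mathcal G'B\supseteq\mathcal GB$ belongs to $\mathcal F'$. For (5), $2^M$ carries the product topology, which is metrizable because $M$ is countable, and $\{x:s\in xB\}=\overline{s^{-1}B}$ is clopen for each $s$.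
\end{proof}

So $\beta M$ acts on the compact metrizable space $2^M$, and the orbit maps are continuous.

\begin{definition}
A filter $\mathcal F$ is \emph{idempotent} if $S\in\mathcal F$ and $\mathcal F\subseteq\mathcal F\mathcal F$. We put $T_{\mathcal F}=\{x\in\beta M:\mathcal F\subseteq x\}$.
\end{definition}

If $\mathcal F$ is idempotent, then $T_{\mathcal F}$ is a nonempty closed subset of $\beta S$, and a subsemigroup, since $\mathcal F\subseteq\mathcal F\mathcal F\subseteq xy$ for $x,y\in T_{\mathcal F}$. The union $\mathcal F$ of a chain of idempotent filters $\mathcal F_\beta$ is idempotent, since $\mathcal F_\beta\subseteq\mathcal F_\beta\mathcal F_\beta\subseteq\mathcal F\mathcal F$. An ultrafilter $p$ with $p\subseteq pp$ satisfies $p=pp$, as ultrafilters are maximal filters.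

We shall design a filter $\mathcal Q$ that describes one typical \emph{block}, and we want an idempotent filter whose typical words are products of blocks, each block chosen after the previous ones. Call $D\subseteq M$ \emph{$\mathcal Q$-stable} if $u^{-1}D\in\mathcal Q$ for all $u\in D\cup\{1\}$: starting from the empty word or from a word of $D$, a $\mathcal Q$-typical block leads into $D$. The \emph{core} of $\mathcal Q$ is the family of all supersets of $\mathcal Q$-stable sets.

\begin{lemma}\label{lem:core}
Let $\mathcal Q$ be a filter, $\mathcal G$ its core, and $\mathcal F\subseteq\mathcal Q$ an idempotent filter. Then $\mathcal G$ is an idempotent filter and $\mathcal F\subseteq\mathcal G\subseteq\mathcal Q$.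
\end{lemma}

\begin{proof}
The set $M$ is stable, the intersection of two stable sets is stable, and a stable set $D=1^{-1}D$ belongs to $\mathcal Q$. So $\mathcal G$ is a filter contained in $\mathcal Q$. Let $D$ be stable and $u\in D$. Then $u^{-1}D$ is stable: for $v\in u^{-1}D\cup\{1\}$ we have $uv\in D$, so $v^{-1}(u^{-1}D)=(uv)^{-1}D\in\mathcal Q$. Hence $D\subseteq\mathcal GD\subseteq\mathcal GG$ whenever $D\subseteq G$, and $\mathcal G\subseteq\mathcal G\mathcal G$. Now let $F\in\mathcal F$ and $F^\star=F\cap\mathcal FF\in\mathcal F$. If $u\in F^\star$, then $u^{-1}F\in\mathcal F$, so $u^{-1}F^\star=u^{-1}F\cap\mathcal F(u^{-1}F)\in\mathcal F$ by Lemma~\ref{lem:calculus}(1) and idempotence. Thus $F^\star$ is $\mathcal Q$-stable and $F\in\mathcal G$. In particular $S\in\mathcal G$.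
\end{proof}

\section{Marks and systems}\label{sec:marks}

\begin{lemma}\label{lem:family}
There are functions $d_i\colon X\to\{0,1\}$, $i\in\mathfrak c$, such that for every finite $J\subseteq\mathfrak c$ and every $t\in\{0,1\}^J$ there are infinitely many $x\in X$ with $d_i(x)=t(i)$ for all $i\in J$.
\end{lemma}

\begin{proof}
Identify $X$ with the countable set of pairs $(n,\mathcal A)$, where $n\in\omega$ and $\mathcal A$ is a family of subsets of $n=\{0,\dots,n-1\}$, and identify $\mathfrak c$ with $\mathcal P(\omega)$. Let $d_Y(n,\mathcal A)=1$ if and only if $Y\cap n\in\mathcal A$. Given a finite set $J$ of subsets of $\omega$ and $t\in\{0,1\}^J$, the traces $Y\cap n$, $Y\in J$, are distinct for all large $n$, and then the letter $(n,\{Y\cap n:t(Y)=1\})$ has the pattern $t$.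
\end{proof}

Fix such a family. A letter $x$ is \emph{$i$-marked} if $d_i(x)=1$. For $i\in\mathfrak c$, $K\subseteq\mathfrak c$, finite $J\subseteq\mathfrak c$ and $t\in\{0,1\}^J$, define:
\begin{itemize}
\item $O_i$, the set of $w\in M$ with no $i$-marked letter, and $\widehat O_K=\{x\in\beta M:O_i\in x\text{ for all }i\in K\}$;
\item $L_i$, the set of $w\in S$ whose last letter is $i$-marked;
\item $Z(J,t)$, the set of $w\in S$ whose last letter $x$ has $d_i(x)=t(i)$ for all $i\in J$ and whose other positions carry no $i$-marked letter for any $i\in J$.
\end{itemize}
Then $ML_i\subseteq L_i$, as Lemma~\ref{lem:recognition} requires. The set $\widehat O_K$ is a closed submonoid of $\beta M$: if $x,y\in\widehat O_K$ and $i\in K$, then $s^{-1}O_i\supseteq O_i\in y$ for $s\in O_i$, so $yO_i\supseteq O_i\in x$. Directly from the definitions, $Z(\emptyset,\emptyset)=S$ and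
\begin{enumerate}
\item[(Z1)] $Z(J,t)\cap Z(J',t')=Z(J\cup J',t\cup t')$ if $t,t'$ agree on $J\cap J'$;
\item[(Z2)] $Z(J,0)\subseteq O_i$ for $i\in J$, where $0$ is the zero function on $J$;
\item[(Z3)] $wc\in Z(J,t)$ whenever $w\in\bigcap_{i\in J}O_i$ and $c\in Z(J,t)$.
\end{enumerate}

\begin{definition}
Let $K\subseteq\mathfrak c$. A filter $\mathcal P$ is \emph{$K$-independent} if $P\cap Z(J,t)\ne\emptyset$ for all $P\in\mathcal P$, finite $J\subseteq K$ and $t\in\{0,1\}^J$.
\end{definition}

Such a filter has not committed itself about the marks in $K$: it is compatible with placing any finite pattern of them on the last letter and none earlier. It is $K'$-independent for every $K'\subseteq K$. The next lemma says that commitments are cheap.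

\begin{lemma}\label{lem:independent}
Let $\mathcal P$ be a $K$-independent filter.
\begin{enumerate}
\item[(1)] If $J\subseteq K$ is finite and $t\in\{0,1\}^J$, then $\mathcal P\cup\{Z(J,t)\}$ generates a $(K\setminus J)$-independent filter.
\item[(2)] There is an ultrafilter $y\supseteq\mathcal P$ with $y\in\widehat O_K$.
\item[(3)] If $B_0,B_1,\dots\subseteq M$, there are a countable $J\subseteq K$ and a $(K\setminus J)$-independent filter $\mathcal P'\supseteq\mathcal P$ that contains $B_n$ or $M\setminus B_n$ for each $n$.
\item[(4)] If $z\in\widehat O_K$, then $z\mathcal P$ is $K$-independent.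
\end{enumerate}
\end{lemma}

\begin{proof}
(1) For $P\in\mathcal P$, finite $J'\subseteq K\setminus J$ and $t'\in\{0,1\}^{J'}$, (Z1) gives $P\cap Z(J,t)\cap Z(J',t')=P\cap Z(J\cup J',t\cup t')\ne\emptyset$.

(2) By (Z1), the members of $\mathcal P$ and the sets $Z(J,0)$, $J\subseteq K$ finite, have the finite intersection property. An ultrafilter containing them lies in $\widehat O_K$ by (Z2).

(3) Put $\mathcal P_0=\mathcal P$ and $K_0=K$. Suppose $\mathcal P_n$ is $K_n$-independent with $K\setminus K_n$ finite. If $P\cap B_n\cap Z(J,t)\ne\emptyset$ for all $P\in\mathcal P_n$, finite $J\subseteq K_n$ and $t$, let $\mathcal P_{n+1}$ be generated by $\mathcal P_n\cup\{B_n\}$ and put $K_{n+1}=K_n$. Otherwise fix $P,J,t$ with $P\cap B_n\cap Z(J,t)=\emptyset$, let $\mathcal P_{n+1}$ be generated by $\mathcal P_n\cup\{Z(J,t)\}$, and put $K_{n+1}=K_n\setminus J$; this filter is $K_{n+1}$-independent by (1) and contains $M\setminus B_n\supseteq P\cap Z(J,t)$. Then $\mathcal P'=\bigcup_n\mathcal P_n$ is $\bigcap_nK_n$-independent, and $K\setminus\bigcap_nK_n$ is countable.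

(4) Let $Q\in z\mathcal P$, let $J\subseteq K$ be finite and $t\in\{0,1\}^J$. Pick $w$ in $\mathcal PQ\cap\bigcap_{i\in J}O_i\in z$, and then $c\in w^{-1}Q\cap Z(J,t)$, which is possible as $w^{-1}Q\in\mathcal P$. By (Z3), $wc\in Q\cap Z(J,t)$.
\end{proof}

The first candidate for an invariant is that $\mathcal F_\alpha$ be independent with respect to the unused marks. We shall see in Section~\ref{sec:step} that deciding a set while staying idempotent appends an ultrafilter to the end of the typical word. The free position is then no longer the last letter but the last letter before a tail $\tau$.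

\begin{definition}\label{def:system}
A \emph{system} is a triple $(\mathcal F,I,\tau)$, where $\mathcal F$ is an idempotent filter, $I\subseteq\mathfrak c$ has $|I|=\mathfrak c$, $\tau\in\widehat O_I$, and
\begin{enumerate}
\item[(Ind)] $\tau F\cap Z(J,t)\ne\emptyset$ for all $F\in\mathcal F$, finite $J\subseteq I$ and $t\in\{0,1\}^J$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:ind}
Condition \emph{(Ind)} holds if and only if $\mathcal F\subseteq\mathcal P\tau$ for some $I$-independent filter $\mathcal P$.
\end{lemma}

\begin{proof}
The inclusion $\mathcal F\subseteq\mathcal P\tau$ means that $\tau F\in\mathcal P$ for all $F\in\mathcal F$; if $\mathcal P$ is $I$-independent, this gives (Ind). Conversely, the sets $\tau F$ are closed under finite intersections by Lemma~\ref{lem:calculus}(2), and under (Ind) they generate an $I$-independent filter.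
\end{proof}

\begin{example}\label{ex:start}
For finite $E\subseteq X$ let $S_E$ be the set of words in $S$ with no letter in $E$. Since $S_E\cap S_{E'}=S_{E\cup E'}\ne\emptyset$, these sets generate a filter $\mathcal F_0$, and $S=S_\emptyset\in\mathcal F_0$. For $s\in S_E$ we have $s^{-1}S_E\supseteq S_E$, so $\mathcal F_0S_E\supseteq S_E$ and $\mathcal F_0$ is idempotent. Each pattern $t$ is realized by infinitely many letters, so $1S_E\cap Z(J,t)$ contains a one-letter word. Thus $(\mathcal F_0,\mathfrak c,1)$ is a system.
\end{example}

\section{One step: deciding a set and installing its mark}\label{sec:step}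

For distinct $j,k\in\mathfrak c$ and $\varepsilon\in\{0,1\}$, let $V_\varepsilon(j,k)$ be the set of words that have a $j$-marked letter and whose first $j$-marked letter $x$ satisfies $d_k(x)=\varepsilon$. The sets $V_0(j,k)$ and $V_1(j,k)$ are disjoint. They serve only to make the construction branch, so that we obtain $2^{\mathfrak c}$ ultrafilters.

\begin{proposition}\label{prop:step}
Let $(\mathcal F,I,\tau)$ be a system and $B\subseteq S$. There are $A\in\{B,S\setminus B\}$, $e\in T_{\mathcal F}$, distinct $j,k\in I$, a set $I^+\subseteq I$ with $I\setminus I^+$ countable, a prefix-closed set $C\subseteq M$, and filters $\mathcal G_0,\mathcal G_1$ such that, with $\sigma=\tau e$, for each $\varepsilon\in\{0,1\}$: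
\begin{enumerate}
\item[(1)] $(\mathcal G_\varepsilon,I^+,\sigma)$ is a system and $\mathcal F\subseteq\mathcal G_\varepsilon$;
\item[(2)] $A\in\mathcal G_\varepsilon$, $C\in\mathcal G_\varepsilon$ and $C\cap L_j\subseteq\sigma A$;
\item[(3)] for every choice of $E_s\in\sigma$ $(s\in L_j)$, the set $\{sv:s\in L_j,\ v\in E_s\}$ belongs to $\mathcal G_\varepsilon$;
\item[(4)] $V_\varepsilon(j,k)\in\mathcal G_\varepsilon$.
\end{enumerate}
\end{proposition}

\subsection*{Finding the shape of a block}
We look for $\mathcal G_\varepsilon$ as the core of a filter $\mathcal Q\supseteq\mathcal F$, and we need a $\mathcal Q$-stable subset of $A$. Let $e\in T_{\mathcal F}$ be an idempotent ultrafilter, let $A\in e$ be $B$ or $S\setminus B$, and put $D_1=eA$. Then $1\in D_1$ and $e(A\cap D_1)=eA\cap eeA=D_1$, so $A\cap D_1$ is $e$-stable. But an ultrafilter has no freedom left. To keep freedom, take an independent $\mathcal P$ with $\mathcal F\subseteq\mathcal P\tau$ and try $\mathcal Q=\mathcal P\tau e$: a free piece, then $\tau$ to respect $\mathcal F$, then $e$ to land in $A$. This is why the new tail is $\sigma=\tau e$. Now $\mathcal Q(A\cap D_1)=\mathcal P(\tau D_1)=:U$,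 and there is no reason why $U$ should contain $D_1$. So we begin the block with a steering piece $z\in T_{\mathcal F}$: for $\mathcal Q=z\mathcal P\tau e$ we get $\mathcal Q(A\cap D_1)=zU$, and we want $zU=D_1$. If $\mathcal P$ decides the countably many sets $u^{-1}(\tau D_1)$, then $U=(y\tau)D_1$ for every ultrafilter $y\supseteq\mathcal P$. So $U$ is a point in the orbit of $D_1$ in $2^M$, and $z$ exists if $D_1$ lies in a minimal invariant set. Figure~\ref{fig:block} shows the result.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[thick] (0,0) -- (10,0);
\draw (0,-0.12) -- (0,0.12);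
\draw (2.5,-0.12) -- (2.5,0.12);
\draw (5,-0.12) -- (5,0.12);
\draw (7.5,-0.12) -- (7.5,0.12);
\draw (10,-0.12) -- (10,0.12);
\fill (7.3,0) circle (2.5pt);
\node[above] at (1.25,0.1) {$u$};
\node[above] at (3.75,0.1) {$w$\quad($z$-most)};
\node[above] at (6.25,0.1) {$c$\quad($\mathcal P^\varepsilon$-most)};
\node[above] at (8.75,0.1) {$v$\quad($\sigma$-most)};
\node[below] at (2.5,-0.15) {$u\in D_1$};
\node[below] at (5,-0.15) {$uw\in U$};
\node[below] at (7.5,-0.15) {$uwc\in D_0$};
\node[below] at (10,-0.15) {$uwcv\in A\cap D_1$};
\end{tikzpicture}
\caption{A typical block $wcv$ appended to a word $u\in D_1$. The dot is the last letter of $c$, the only $j$-marked letter in the block. The prefixes pass through $U$ and $D_0=\sigma A$ and return to $A\cap D_1$.}\label{fig:block}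
\end{figure}

One point needs care. The pieces $z$ and $e$ must avoid a fresh mark $j$ and the marks kept for later. The semigroup $T_{\mathcal F}\cap\widehat O_I$ of ultrafilters avoiding all marks in $I$ is too small: making $\mathcal P$ decide the sets $u^{-1}(\tau D_1)$ uses up countably many marks, so $y\tau$ need not lie in it, and which marks are used depends on $D_1$, which is chosen first. We therefore act with the ultrafilters that avoid all but countably many marks. This semigroup is not known to be closed, but its orbits are closed because $2^M$ is metrizable.

\subsection*{Recurrence}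
Fix the system $(\mathcal F,I,\tau)$. For countable $J\subseteq I$ let $T_J=T_{\mathcal F}\cap\widehat O_{I\setminus J}$, and let $T^\circ$ be the union of all $T_J$. Each $T_J$ is a closed subsemigroup, $T_J\subseteq T_{J'}$ for $J\subseteq J'$, and hence $T^\circ$ is a semigroup.

\begin{lemma}\label{lem:recurrence}
For every $B\subseteq M$ there is an idempotent $e\in T^\circ$ such that $D=eB$ has the following return property: for every $x\in T^\circ$ there is $z\in T^\circ$ with $z(xD)=D$.
\end{lemma}

\begin{proof}
First, $T^\circ\ne\emptyset$. By Lemmas~\ref{lem:ind} and \ref{lem:independent}(2) there are a filter $\mathcal P$ with $\mathcal F\subseteq\mathcal P\tau$ and an ultrafilter $y\supseteq\mathcal P$ in $\widehat O_I$. Then $y\tau\supseteq\mathcal F$ and $y\tau\in\widehat O_I$, so $y\tau\in T_\emptyset$.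

Second, for every $D\subseteq M$ the orbit $T^\circ D=\{xD:x\in T^\circ\}$ is closed in $2^M$. By metrizability it suffices to consider a sequence $x_nD\to D'$ with $x_n\in T_{J_n}$. The set $J=\bigcup_nJ_n$ is countable, and all $x_nD$ lie in $T_JD$, which is compact by Lemma~\ref{lem:calculus}(5). So $D'\in T_JD$.

Call $N\subseteq2^M$ \emph{invariant} if $xD\in N$ for all $x\in T^\circ$ and $D\in N$. Orbits are invariant, since $y(xD)=(yx)D$. By compactness, a chain of nonempty closed invariant sets has a nonempty closed invariant intersection, so Zorn's lemma gives a minimal nonempty closed invariant set $N\subseteq T^\circ B$. For $D\in N$ the orbit $T^\circ D\subseteq N$ is nonempty, closed and invariant, so $T^\circ D=N$. Pick $x_0B\in N$ with $x_0\in T_{J_0}$. The set $\{x\in T_{J_0}:xB\in N\}$ contains $x_0$, is closed by Lemma~\ref{lem:calculus}(5), and is a left ideal of $T_{J_0}$ because $(yx)B=y(xB)$. By Ellis' theorem it contains an idempotent $e$. Let $D=eB\in N$. For $x\in T^\circ$ we have $xD\in N$, so $D\in N=T^\circ(xD)$.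
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:step}]
\emph{Step 1: the end of the block.} Let $e\in T_{J_0}$ be given by Lemma~\ref{lem:recurrence}. If $B\in e$, put $A=B$. Otherwise put $A=S\setminus B\in e$; then $eA=eS\cap e(M\setminus B)=M\setminus eB$, because $s^{-1}S\supseteq S\in e$ for all $s$ gives $eS=M$. The return property passes to complements, since $z(x(M\setminus D))=M\setminus z(xD)$. So in both cases $A\in e$ and $D_1=eA$ has the return property. Put $\sigma=\tau e$ and $D_0=\tau D_1$. Using $ee=e$,
\begin{equation}\label{eq:D}
1\in D_1,\qquad \sigma A=D_0,\qquad \sigma(A\cap D_1)=\tau(eA\cap eeA)=D_0 .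
\end{equation}

\emph{Step 2: the free piece.} By Lemma~\ref{lem:ind} there is an $I$-independent filter $\mathcal P_0$ with $\mathcal F\subseteq\mathcal P_0\tau$. By Lemma~\ref{lem:independent}(3) there are a countable $J_1\subseteq I$ and an $(I\setminus J_1)$-independent filter $\mathcal P\supseteq\mathcal P_0$ that contains $u^{-1}D_0$ or its complement for each $u\in M$. Put $U=\mathcal PD_0$. If $y\supseteq\mathcal P$ is an ultrafilter, then $yD_0=U$: for $u\in U$ we have $u^{-1}D_0\in y$, and for $u\notin U$ the complement of $u^{-1}D_0$ is in $\mathcal P\subseteq y$.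

\emph{Step 3: the steering piece and the marks.} By Lemma~\ref{lem:independent}(2) choose an ultrafilter $y\supseteq\mathcal P$ in $\widehat O_{I\setminus J_1}$. Then $y\tau\supseteq\mathcal P\tau\supseteq\mathcal F$ and $y\tau\in\widehat O_{I\setminus J_1}$, so $y\tau\in T^\circ$. The return property gives $z\in T^\circ$, say $z\in T_{J_2}$, with $z((y\tau)D_1)=D_1$. Since $(y\tau)D_1=yD_0=U$,
\begin{equation}\label{eq:steer}
zU=D_1 .
\end{equation}
Only now do we choose the marks. Let $J=J_0\cup J_1\cup J_2$, pick distinct $j,k\in I\setminus J$, and put $I^+=I\setminus(J\cup\{j,k\})$. Then $|I^+|=\mathfrak c$, and $z$ and $\sigma=\tau e$ lie in $\widehat O_{I\setminus J}$; in particular $O_j\in z$, $O_j\in\sigma$ and $z,\sigma\in\widehat O_{I^+}$. Let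
\[
C=\{u\in M:\text{every prefix of $u$ that lies in $L_j$ lies in $D_0$}\}.
\]
This set is prefix-closed, contains $1$, and satisfies $C\cap L_j\subseteq D_0=\sigma A$. Nothing so far depends on $\varepsilon$.

\emph{Step 4: the filters, and item (1).} Let $Z^\varepsilon=Z(\{j,k\},t)$ with $t(j)=1$, $t(k)=\varepsilon$, and let $\mathcal P^\varepsilon$ be generated by $\mathcal P\cup\{Z^\varepsilon\}$. Since $j,k\in I\setminus J_1$, Lemma~\ref{lem:independent}(1) shows that $\mathcal P^\varepsilon$ is $I^+$-independent. The point of Step 2 is that \eqref{eq:steer} was obtained from the unmarked ultrafilter $y$ but concerns only $U$, and so it serves $\mathcal P^\varepsilon$ as well. Put $\mathcal Q=z\mathcal P^\varepsilon\sigma$; thus $Q\in\mathcal Q$ if and only if $wcv\in Q$ for $z$-most $w$, then $\mathcal P^\varepsilon$-most $c$, then $\sigma$-most $v$. Since $\mathcal F$ is contained in each of $z$, $\mathcal P^\varepsilon\tau$ and $e$, Lemma~\ref{lem:calculus}(3),(4) gives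
\[
\mathcal F\subseteq\mathcal F\mathcal F\subseteq\mathcal F\mathcal F\mathcal F\subseteq z(\mathcal P^\varepsilon\tau)e=\mathcal Q .
\]
Let $\mathcal G_\varepsilon$ be the core of $\mathcal Q$. By Lemma~\ref{lem:core} it is an idempotent filter with $\mathcal F\subseteq\mathcal G_\varepsilon\subseteq\mathcal Q=(z\mathcal P^\varepsilon)\sigma$. The filter $z\mathcal P^\varepsilon$ is $I^+$-independent by Lemma~\ref{lem:independent}(4), so (Ind) holds for $(\mathcal G_\varepsilon,I^+,\sigma)$ by Lemma~\ref{lem:ind}.

\emph{Step 5: items (2) and (4).} Write $V=V_\varepsilon(j,k)$. We show that $D=A\cap D_1\cap C\cap V$ is $\mathcal Q$-stable. Let $u\in D\cup\{1\}$; then $u\in D_1\cap C$. Consider words $w,c,v$ with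
\[
w\in O_j\cap u^{-1}U,\qquad c\in Z^\varepsilon\cap(uw)^{-1}D_0,\qquad v\in O_j\cap(uwc)^{-1}(A\cap D_1).
\]
The first set belongs to $z$, since $u\in D_1=zU$. Given such $w$, the second set belongs to $\mathcal P^\varepsilon$, since $uw\in U=\mathcal PD_0$. Given such $w$ and $c$, the third set belongs to $\sigma$, since $uwc\in D_0=\sigma(A\cap D_1)$ by \eqref{eq:D}. It remains to show $uwcv\in D$. We have $uwcv\in A\cap D_1$ by the choice of $v$. The only $j$-marked position of $wcv$ is the last position of $c$. Hence a prefix of $uwcv$ in $L_j$ is either a prefix of $u$, which lies in $D_0$ as $u\in C$, or is $uwc\in D_0$; so $uwcv\in C$. If $u\in D$, then $u\in V$ and $uwcv$ has the same first $j$-marked letter as $u$. If $u=1$, the first $j$-marked letter of $wcv$ is the last letter $x$ of $c$, and $d_k(x)=\varepsilon$. So $uwcv\in V$. Thus $u^{-1}D\in\mathcal Q$, the set $D$ is stable, and $A,C,V\in\mathcal G_\varepsilon$.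

\emph{Step 6: item (3).} Let $R=\{sv:s\in L_j,\ v\in E_s\}$ and $u\in M$. For every $w\in M$, every $c\in Z^\varepsilon$ and every $v\in E_{uwc}$ we have $uwc\in L_j$ and $uwcv\in R$. As $M\in z$, $Z^\varepsilon\in\mathcal P^\varepsilon$ and $E_{uwc}\in\sigma$, we get $u^{-1}R\in\mathcal Q$. So $R$ is $\mathcal Q$-stable.
\end{proof}

\section{The recursion}\label{sec:recursion}

At a limit stage we take the union of the filters and the intersection of the sets of unused marks, and we need one tail that serves all earlier filters. The tails grow by appending ultrafilters that extend the current filter, so a later tail contains the filter $\tau_\beta\mathcal F_\beta$. This condition can be met at limits, and it is enough to recover (Ind).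

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
Enumerate $\mathcal P(S)=\{B_\alpha:\alpha<\mathfrak c\}$. Fix once and for all a function that assigns to each system and each $B\subseteq S$ data as in Proposition~\ref{prop:step}, and a function that assigns to each family of subsets of $M$ with the finite intersection property an ultrafilter containing it. Let $h\colon\mathfrak c\to\{0,1\}$. We construct systems $(\mathcal F_\alpha,I_\alpha,\tau_\alpha)$, $\alpha<\mathfrak c$, such that $|\mathfrak c\setminus I_\alpha|\le|\alpha|+\omega$ and, for all $\beta<\alpha$,
\begin{equation}\label{eq:invariant}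
\mathcal F_\beta\subseteq\mathcal F_\alpha,\qquad I_\alpha\subseteq I_\beta,\qquad\tau_\beta\mathcal F_\beta\subseteq\tau_\alpha .
\end{equation}
We start with the system $(\mathcal F_0,\mathfrak c,1)$ of Example~\ref{ex:start}.

\emph{Successor step.} Apply Proposition~\ref{prop:step} to $(\mathcal F_\alpha,I_\alpha,\tau_\alpha)$ and $B_\alpha$, obtaining $A_\alpha,e_\alpha,j_\alpha,k_\alpha,C_\alpha$, $I^+$ and $\mathcal G_0,\mathcal G_1$. Put $\mathcal F_{\alpha+1}=\mathcal G_{h(\alpha)}$, $I_{\alpha+1}=I^+$ and $\tau_{\alpha+1}=\tau_\alpha e_\alpha$. Only the last condition in \eqref{eq:invariant} needs proof. Since $\mathcal F_\alpha\subseteq e_\alpha$, we have $\tau_\alpha\mathcal F_\alpha\subseteq\tau_{\alpha+1}$, and for $\beta<\alpha$ we have $\tau_\beta\mathcal F_\beta\subseteq(\tau_\beta\mathcal F_\beta)\mathcal F_\beta\subseteq\tau_\alpha e_\alpha$.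

\emph{Limit step.} Let $\mathcal F_\alpha=\bigcup_{\beta<\alpha}\mathcal F_\beta$, an idempotent filter, and $I_\alpha=\bigcap_{\beta<\alpha}I_\beta$. Then $|\mathfrak c\setminus I_\alpha|\le|\alpha|\cdot(|\alpha|+\omega)=|\alpha|<\mathfrak c$, so $|I_\alpha|=\mathfrak c$. The family $\bigcup_{\beta<\alpha}\tau_\beta\mathcal F_\beta\cup\{O_i:i\in I_\alpha\}$ has the finite intersection property: finitely many of its members involve finitely many $\beta$, and if $\delta<\alpha$ exceeds these, all of them belong to $\tau_\delta$ by \eqref{eq:invariant} and $\tau_\delta\in\widehat O_{I_\delta}\subseteq\widehat O_{I_\alpha}$. Let $\tau_\alpha$ be the chosen ultrafilter containing this family. To verify (Ind), let $F\in\mathcal F_\beta$ with $\beta<\alpha$, and let $\mathcal P$ be an $I_\beta$-independent filter with $\mathcal F_\beta\subseteq\mathcal P\tau_\beta$. Then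
\[
\mathcal F_\beta\subseteq\mathcal F_\beta\mathcal F_\beta\subseteq(\mathcal P\tau_\beta)\mathcal F_\beta=\mathcal P(\tau_\beta\mathcal F_\beta)\subseteq\mathcal P\tau_\alpha ,
\]
so $\tau_\alpha F\in\mathcal P$, and $\tau_\alpha F$ meets $Z(J,t)$ for every finite $J\subseteq I_\alpha\subseteq I_\beta$ and every $t$.

\emph{The ultrafilter.} Let $p=\bigcup_{\alpha<\mathfrak c}\mathcal F_\alpha$, an idempotent filter. It contains $S$ and contains $A_\alpha\in\{B_\alpha,S\setminus B_\alpha\}$ for each $\alpha$, so it is an ultrafilter in $\beta S$, and $p=pp$. It contains every $S_E$, and $\bigcap_ES_E=\emptyset$, so $p\in S^*$.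

Let $q,r\in\beta S$ with $q=qp$ and $p=qr$. For each $\alpha$, items (2) and (3) of Proposition~\ref{prop:step} and $\mathcal F_{\alpha+1}\subseteq p$ give (R1)--(R3) for $A=A_\alpha$, $L=L_{j_\alpha}$, $C=C_\alpha$ and $\sigma=\tau_{\alpha+1}$. By Lemma~\ref{lem:recognition}, $A_\alpha\in q$. So $p$ and $q$ contain the same one of $B_\alpha$ and $S\setminus B_\alpha$ for every $\alpha$, and $q=p$. Thus $p$ has $(\dagger)$.

\emph{Counting.} The system at stage $\alpha$ depends only on the restriction of $h$ to $\alpha$. If $h\ne h'$ first differ at $\alpha$, the two constructions have the same system and the same data at stage $\alpha$, and by item (4) one resulting ultrafilter contains $V_0(j_\alpha,k_\alpha)$ and the other the disjoint set $V_1(j_\alpha,k_\alpha)$. So the $2^{\mathfrak c}$ functions $h$ give $2^{\mathfrak c}$ different $p$, and $|\beta S|\le2^{\mathfrak c}$.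
\end{proof}

\begin{remark}\label{rem:hypotheses}
That $X$ is countable is used three times: $2^M$ is metrizable in Lemma~\ref{lem:recurrence}, there are only countably many sets $u^{-1}D_0$ in Step 2, and the $\mathfrak c$ subsets of $S$ are handled in $\mathfrak c$ steps, each of which uses up countably many of the $\mathfrak c$ marks. That $X$ is infinite is needed for Lemma~\ref{lem:family}, since a finite set carries only finitely many functions to $\{0,1\}$. Freeness gives meaning to the marks, and it is decisive in Step 5, where the prefixes of $uwcv$ that end in a $j$-marked letter are listed.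
\end{remark}

\section{Two or more generators, and free groups}\label{sec:transfer}

A finite alphabet has too few letters for the marks, but the free semigroup on two letters contains a copy of the free semigroup on countably many letters, and $(\dagger)$ passes from this copy to the whole semigroup. Let $F_2$ be free on $\{a,b\}$, let $x_n=a^nb$ for $n\ge0$, and let $R$ be the set of words ending in $b$. Cutting a word of $R$ after each $b$ is the unique way to write it as a product of the $x_n$, so $R$ is the free semigroup on $\{x_n:n\ge0\}$. We call the $x_n$ the \emph{$R$-letters}.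

\begin{lemma}\label{lem:two}
Let $\kappa\ge2$, let $a,b$ be two of the generators of $F_\kappa$, and let $p\in R^*$ be an idempotent with $(\dagger)$ in $\beta R$. Then $p$ has $(\dagger)$ in $\beta F_\kappa$.
\end{lemma}

\begin{proof}
Let $q,r\in\beta F_\kappa$ with $q=qp$ and $p=qr$; we show $R\in q$ and $R\in r$. Since $R\in qr$, for $q$-most $w$ we have $w^{-1}R\in r$. If $w,v\in F_\kappa$ and $wv\in R$, then $w\in F_2$ and $v\in R$. So $F_2\in q$ and, fixing one such $w$, $R\supseteq w^{-1}R\in r$. For $w\in F_2$ we have $w^{-1}R\supseteq R\in p$, so $R\in qp=q$. Thus $q,r\in\beta R$, and $q=p$.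
\end{proof}

For free groups the difficulty is cancellation: an element of $H_G(p)$ might a priori concentrate on words with inverse letters. Recall that each element of the free group $G$ on $Y$ has a unique reduced form, a word in $Y\cup Y^{-1}$ with no factor $yy^{-1}$ or $y^{-1}y$, and that the reduced form of $gh$ is obtained from those of $g$ and $h$ by cancelling a suffix of $g$ against its inverse, a prefix of $h$, as far as possible.

\begin{lemma}\label{lem:group}
Let $G$ be the free group on $Y$, let $S\subseteq G$ be the free semigroup on $Y$, and let $p\in S^*$ be an idempotent no member of which is a subset of $S$ linearly ordered by the relation ``is a suffix of''. Then $H_G(p)=H_S(p)$.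
\end{lemma}

\begin{proof}
We know $H_S(p)\subseteq H_G(p)$. Let $q\in H_G(p)$ with inverse $r$. Let $P_+$ and $E_+$ be the sets of $g\in G\setminus\{1\}$ whose reduced form begins, respectively ends, with a letter of $Y$.

\emph{$P_+\in q$.} Otherwise $G\setminus P_+\in q=pq$, so $P=\{u\in S:\{g:ug\notin P_+\}\in q\}$ belongs to $p$. If $u\in S$ and $ug\notin P_+$, then $u$ cancels completely in $ug$, since otherwise $ug$ begins with the first letter of $u$; so the reduced form of $g$ begins with $u^{-1}$. For $u,u'\in P$ the two members of $q$ intersect, so some reduced word begins with both $u^{-1}$ and $u'^{-1}$. Then one of $u,u'$ is a suffix of the other. So $P$ is linearly ordered by the suffix relation, contrary to the hypothesis, which is used only here.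

\emph{$E_+\in q$.} Let $g\in G$. If $u\in S$ and $gu\notin E_+$, then $u$ cancels completely, so $u^{-1}$ is a suffix of the reduced form of $g$. There are finitely many such $u$, and $p$ is nonprincipal with $S\in p$, so $\{u:gu\in E_+\}\in p$. As this holds for every $g$, we get $E_+\in qp=q$.

The first argument used only $q=pq$, so $P_+\in r$ as well. Since $S\in p=qr$, the set $\Gamma=\{g\in E_+:g^{-1}S\in r\}$ belongs to $q$. Let $g\in\Gamma$ and $h\in P_+\cap g^{-1}S$; such $h$ exist because this set is in $r$. No cancellation occurs in $gh$, and $gh\in S$, so all letters of $g$ and $h$ lie in $Y$ and $g,h\in S$. Hence $\Gamma\subseteq S$ and $P_+\cap g^{-1}S\subseteq S$, so $S\in q$ and $S\in r$. Thus $q,r\in\beta S$ and $q\in H_S(p)$.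
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:free}(1)]
Theorem~\ref{thm:countable}, applied to $R$, gives $2^{\mathfrak c}$ idempotents $p\in R^*\subseteq F_\kappa^*$ with $(\dagger)$ in $\beta R$ that contain, for each $m$, the set of words of $R$ omitting the $R$-letter $x_m$. Fix such a $p$. By Lemma~\ref{lem:two} it has $(\dagger)$ in $\beta F_\kappa$, so $H_{F_\kappa}(p)=\{p\}$.

We verify the hypothesis of Lemma~\ref{lem:group}. Suppose $P\in p$ is linearly ordered by the suffix relation. Since $w^{-1}(RR)\supseteq R\in p$ for $w\in R$, we have $RR\in pp=p$, and we may assume $P\subseteq RR$. A word of $RR$ whose last $R$-letter is $x_m$ ends in $ba^mb$. If $u$ is a suffix of $u'$, with $u$ ending in $ba^mb$ and $u'$ in $ba^nb$, then $u'$ ends in both, and counting the letters $a$ between the last two letters $b$ of $u'$ gives $m=n$. So all words of $P$ have the same last $R$-letter $x_m$, and $P$ is disjoint from the set of words omitting $x_m$, which belongs to $p$. This is a contradiction. Hence $H_{G_\kappa}(p)=H_{F_\kappa}(p)=\{p\}$.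

For $\kappa\le\omega$ the semigroup $F_\kappa$ is countable, so $|\beta F_\kappa|\le2^{\mathfrak c}$ and the number of such $p$ is exactly $2^{\mathfrak c}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{students}
\emph{The Research of Thirteen Students at Howard University},
\texttt{http://nhindman.us/research/studentsresearch.pdf}.

\end{thebibliography}
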